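\title{A weakly continuously Urysohn space that is not continuously Urysohn}


\begin{abstract}
A space is weakly continuously Urysohn if a real-valued function separating
$x$ from $y$ can be chosen so that its value at $z$ depends jointly
continuously on $(x,y,z)$; it is continuously Urysohn if the function can be
chosen bounded and depending on $(x,y)$ continuously in the uniform norm. We
construct, in ZFC, a space with the first property but not the second. It has
a zero-set diagonal and is a zero-dimensional, metacompact, locally metrizable
Moore space. Its points are the vertices and edges of a double cover of a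
complete graph, and the obstruction is a change of sign around a triangle. We
also determine exactly which spaces of this kind are continuously Urysohn,
show that the least cardinality of a counterexample is $\omega_1$, and
characterize continuously Urysohn spaces by a condition on covers of the
complement of the diagonal.
\end{abstract}


\section{The question}\label{sec:intro}

All spaces are assumed to be $T_1$. For a space $X$ let
$\Delta=\{(x,x):x\in X\}$ be the diagonal of $X^2$, and let $C^*(X)$ be the
space of bounded continuous real-valued functions on $X$ with the supremum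
norm, that is, with the topology of uniform convergence.

Suppose that any two points $x\ne y$ of $X$ are separated by a continuous
function $g:X\to\mathbb R$, in the sense that $g(x)\neq g(y)$. Can $g$ be
chosen to depend continuously on the pair $(x,y)$? There are two natural ways
to make this precise.

\begin{definition}
A space $X$ is \emph{weakly continuously Urysohn} (wcU) if there is a
continuous function $\phi:(X^2\setminus\Delta)\times X\to\mathbb R$ with
$\phi(x,y,x)\ne\phi(x,y,y)$ for all $x\ne y$ in $X$. It is \emph{continuously
Urysohn} (cU) if there is a continuous function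
$\psi:X^2\setminus\Delta\to C^*(X)$ with $\psi(x,y)(x)\ne\psi(x,y)(y)$ for all
$x\neq y$ in $X$.
\end{definition}

If $\psi:X^2\setminus\Delta\to C^*(X)$ is continuous, then
$(x,y,z)\mapsto\psi(x,y)(z)$ is continuous, because
\begin{equation}\label{eq:eval}
|\psi(x',y')(z')-\psi(x,y)(z)|\le
\|\psi(x',y')-\psi(x,y)\|+|\psi(x,y)(z')-\psi(x,y)(z)| .
\end{equation}
Hence every cU space is wcU. The question whether, conversely, every wcU space
is cU comes from \cite{GMS}. In a wcU space the functions $\phi(x,y,\cdot)$
may be assumed bounded, since $\phi$ can be replaced by $\arctan\circ\,\phi$.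
So the whole difference lies in the topology on the space of functions. We
first recall two simple facts that will be used below.

\smallskip
\emph{Submetrizable spaces are cU.} Recall that $X$ is submetrizable if its
topology contains a metrizable one; equivalently, if $X$ has a continuous
injection into a metrizable space. If $\rho$ is a metric generating a coarser
topology, put $\psi(x,y)(z)=\min(1,\rho(x,z))$. Then
$\|\psi(x',y')-\psi(x,y)\|\le\rho(x',x)$, and
$\psi(x,y)(x)=0<\psi(x,y)(y)$.

\smallskip
\emph{Separable wcU spaces are submetrizable}, hence cU. This is known, and the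
argument is short. A wcU space is Hausdorff, because the continuous function
$\phi(x,y,\cdot)$ separates $x$ from $y$; so $X^2\setminus\Delta$ is open in
$X^2$. Let $D$ be countable and dense, and let $x\ne y$. The function
$(a,b)\mapsto\phi(a,b,x)-\phi(a,b,y)$ is continuous on $X^2\setminus\Delta$
and nonzero at $(x,y)$, hence nonzero at some $(a,b)\in D^2\setminus\Delta$.
So the countably many functions $\phi(a,b,\cdot)$ with
$(a,b)\in D^2\setminus\Delta$ separate points and give a continuous injection
of $X$ into a countable power of $\mathbb R$.

\smallskip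
Nonarchimedean spaces are also known to be cU. In general, however, the answer
to the question is negative.

\begin{theorem}\label{thm:A}
There is, in ZFC, a wcU space $X$ that is not cU. Moreover, $X$ can be chosen
to have a zero-set diagonal, that is, a continuous function
$f:X^2\to[0,\infty)$ with $f^{-1}(0)=\Delta$, and to be zero-dimensional,
Moore, metacompact and locally metrizable.
\end{theorem}

The example belongs to a family of spaces $X(M,v)$, defined in
Section~\ref{sec:space}, where $M$ is a set of binary sequences and $v$ labels
pairs from $M$ by $0$ or $1$. All of them have a zero-set diagonal and so are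
wcU (Section~\ref{sec:wcU}). Section~\ref{sec:obstruction} contains the main
point, a combinatorial condition that $v$ must satisfy if $X(M,v)$ is cU;
Section~\ref{sec:example} gives a $v$ that violates it and completes the proof
of Theorem~\ref{thm:A}. Section~\ref{sec:class} shows that the condition is
also sufficient, and that $X(M,v)$ is cU only if it is submetrizable.
Section~\ref{sec:card} shows that $\omega_1$ is the least cardinality of a wcU
space that is not cU. Section~\ref{sec:cover} describes cU spaces by a cover
condition and deduces that a wcU space is cU whenever $X^2\setminus\Delta$ is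
paracompact.

\section{The spaces $X(M,v)$}\label{sec:space}

\subsection{Construction}
Let $M\subseteq 2^\omega$, where $2^\omega$ is the set of infinite $0$--$1$
sequences, and let $v:[M]^2\to\mathbb Z_2=\{0,1\}$ be any function on the set
$[M]^2$ of two-element subsets of $M$. We write $v(s,t)$ for $v(\{s,t\})$, and
all arithmetic on labels is modulo $2$. For $s\ne t$ in $2^\omega$ let
\[
\ell(s,t)=\min\{k:s(k)\ne t(k)\},
\]
the level at which $s$ and $t$ split. For a finite $0$--$1$ sequence $\sigma$
let $|\sigma|$ be its length and $[\sigma]=\{t\in2^\omega:\sigma\subset t\}$.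
The set of $0$--$1$ sequences of length $k$ is $2^k$, and
$t{\restriction}k\in2^k$ is the initial segment of $t$ of length $k$.

The points of $X=X(M,v)$ are the vertices and the edges of a graph. The
\emph{vertices} are the elements of $M\times\mathbb Z_2$. The \emph{edges} are
the sets
\[
\{(s,i),(t,j)\}\qquad\text{with } s\ne t \text{ in } M \text{ and } i+j=v(s,t).
\]
Thus over each pair $\{s,t\}$ there are exactly two edges,
$\{(s,0),(t,v(s,t))\}$ and $\{(s,1),(t,v(s,t)+1)\}$, and the graph is a double
cover of the complete graph on $M$. If $v\equiv0$, it consists of two disjoint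
copies of the complete graph.

We regard a vertex as its own only endpoint. The \emph{support}
$\operatorname{sp}(x)$ of a point $x$ is the set of first coordinates of its
endpoints; it is $\{t\}$ for a vertex $(t,i)$ and $\{s,t\}$ for an edge
$\{(s,i),(t,j)\}$. For $u\in\operatorname{sp}(x)$ the \emph{label}
$\lambda_u(x)$ is the unique $i$ such that $(u,i)$ is an endpoint of $x$. Let
$\bar x$ be the point obtained from $x$ by adding $1$ to all its labels. By
definition,
\begin{gather}
\lambda_s(x)+\lambda_t(x)=v(s,t)\quad\text{for every edge $x$ over }\{s,t\},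
\label{eq:v}\\
\operatorname{sp}(z)=\operatorname{sp}(x)\iff z\in\{x,\bar x\},\qquad
\lambda_u(\bar x)=\lambda_u(x)+1\quad(u\in\operatorname{sp}(x)).\label{eq:bar}
\end{gather}
Finally let $\ell(x)=\ell(s,t)$ for an edge $x$ over $\{s,t\}$, and
$\ell(x)=\infty$ for a vertex $x$.

The topology makes an edge close to its endpoints when its support splits
late. Edges are isolated points, and a vertex $(t,i)$ has the basic
neighborhoods
\[
U_n(t,i)=\{x\in X: t\in\operatorname{sp}(x),\ \lambda_t(x)=i,\ \ell(x)\ge n\},
\qquad n\in\omega .
\]
So $U_n(t,i)$ consists of $(t,i)$ and of the edges that end at $(t,i)$ and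
have $\ell\ge n$. It contains no other vertex, and it decreases with $n$;
hence the sets $U_n(t,i)$ and the singletons of edges form the base of a
topology. If $x\in U_n(t,i)$, then all elements of $\operatorname{sp}(x)$
agree with $t$ on the first $n$ coordinates. Therefore
\begin{equation}\label{eq:avoid}
\text{if } t\ne w \text{ and } n>\ell(t,w),\text{ then }
w\notin\operatorname{sp}(x)\text{ for all }x\in U_n(t,i).
\end{equation}
Also $U_0(t,0)\cap U_0(t,1)=\emptyset$, because a point has only one label
over $t$.

\subsection{One odd triangle}\label{ssec:triangle}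
The reason why $X(M,v)$ may fail to be cU is visible on three points
$r,s,t\in M$. Suppose that
\[
v(r,s)=v(s,t)=0,\qquad v(t,r)=1 .
\]
The six edges over these three points form a single closed chain through all
six vertices, whereas for $v\equiv0$ they would form two separate triangles;
see Figure~\ref{fig:cover}. Put
\[
x_1=\{(r,0),(s,0)\},\qquad x_2=\{(s,0),(t,0)\},\qquad x_3=\{(t,0),(r,1)\},
\]
so that $\bar x_1=\{(r,1),(s,1)\}$, $\bar x_2=\{(s,1),(t,1)\}$ and
$\bar x_3=\{(t,1),(r,0)\}$. Consider the following sequence of pairs of points:
\begin{multline*}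
\bigl((r,0),(r,1)\bigr),\ (x_1,\bar x_1),\ \bigl((s,0),(s,1)\bigr),\
(x_2,\bar x_2),\\
\bigl((t,0),(t,1)\bigr),\ (x_3,\bar x_3),\ \bigl((r,1),(r,0)\bigr).
\end{multline*}
If $r,s,t$ agree on their first $m$ coordinates, each pair $(x_k,\bar x_k)$
lies in the product of the $m$th basic neighborhoods of the two vertices in
the pair before it, and also of those in the pair after it. Yet the chain
starts at a pair and ends at the same pair in the opposite order.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1, every node/.style={font=\scriptsize}]
\begin{scope}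
\coordinate (r0) at (90:2.6); \coordinate (s0) at (210:2.6);
\coordinate (t0) at (330:2.6);
\coordinate (r1) at (90:1); \coordinate (s1) at (210:1);
\coordinate (t1) at (330:1);
\draw (r0)--(s0)--(t0)--cycle;
\draw (r1)--(s1)--(t1)--cycle;
\fill (r0) circle (2pt); \fill (s0) circle (2pt); \fill (t0) circle (2pt);
\fill (r1) circle (2pt); \fill (s1) circle (2pt); \fill (t1) circle (2pt);
\node[above] at (r0) {$(r,0)$}; \node[below] at (s0) {$(s,0)$};
\node[below] at (t0) {$(t,0)$};
\node[above] at (r1) {$(r,1)$}; \node[below] at (s1) {$(s,1)$};
\node[below] at (t1) {$(t,1)$};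
\end{scope}
\begin{scope}[xshift=6cm]
\coordinate (r0) at (90:2.6); \coordinate (s0) at (210:2.6);
\coordinate (t0) at (330:2.6);
\coordinate (r1) at (90:1); \coordinate (s1) at (210:1);
\coordinate (t1) at (330:1);
\draw (r0)--(s0)--(t0)--(r1)--(s1)--(t1)--cycle;
\fill (r0) circle (2pt); \fill (s0) circle (2pt); \fill (t0) circle (2pt);
\fill (r1) circle (2pt); \fill (s1) circle (2pt); \fill (t1) circle (2pt);
\node[above] at (r0) {$(r,0)$}; \node[below] at (s0) {$(s,0)$};
\node[below] at (t0) {$(t,0)$};
\node[left] at (r1) {$(r,1)$}; \node[below] at (s1) {$(s,1)$};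
\node[below] at (t1) {$(t,1)$};
\end{scope}
\end{tikzpicture}
\caption{The part of the graph over three points $r,s,t$. Left: all labels
$v(r,s),v(s,t),v(t,r)$ are $0$, and the six edges form two disjoint triangles.
Right: $v(r,s)=v(s,t)=0$ and $v(t,r)=1$; the six edges form one cycle through
all six vertices, and going once around $r,s,t$ interchanges $(r,0)$ and
$(r,1)$. Dots are vertices (the crossing of two segments is not a vertex); a
segment stands for a single point of the space, close to its two endpoints
when the two sequences involved split late.}
\label{fig:cover}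
\end{figure}

Now let $\psi$ witness that $X$ is cU, and suppose also that
$\psi(y,x)=-\psi(x,y)$, which can be arranged (Lemma~\ref{lem:anti}). Put
$g=\psi((r,0),(r,1))\ne0$. If each of the six steps of the chain changed
$\psi$ by less than $\|g\|/3$, we would get $\|g-(-g)\|<2\|g\|$, which is
absurd. So there is a contradiction as soon as $r,s,t$ are closer to each
other than the continuity of $\psi$ at the three pairs of vertices requires.
Here the tolerance $\|g\|/3$ depends on $r$, but the requirement at each pair
of vertices should not depend on the other two. In the proof of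
Proposition~\ref{prop:necessary} each pair therefore gets a tolerance of its
own, and the chain is started at the pair with the largest one.

Two things remain. First, the argument must not apply to wcU. It does not:
with joint continuity alone, the neighborhood of $((s,0),(s,1))$ on which
$\phi(\cdot,\cdot,z)$ is controlled depends on $z$, and for the relevant
$z=(r,0)$ it may exclude $(x_1,\bar x_1)$. The next section gives a function
that makes use of this. Second, $\psi$ can require a different amount of
closeness at each $t\in M$. So we must choose $M$ and $v$ such that every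
assignment $t\mapsto n_t$ of such requirements leaves an odd triangle that
meets them all. This is where the size of $M$ enters.

\section{All the spaces $X(M,v)$ have a zero-set diagonal}\label{sec:wcU}

To tell points of $X$ apart we need to recognize the support of a point, and
then to distinguish $x$ from $\bar x$. The first task does not involve $v$.
The second is the delicate one, since a continuous choice of ``sheets'' is
what an odd triangle obstructs. The idea is to compare labels only for points
whose supports meet.

\subsection{Recognizing supports}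
For $k\in\omega$ define $p_k:X\to2^k\sqcup[M]^2$ as follows. If
$\ell(x)\ge k$, then $p_k(x)\in2^k$ is the common value of $u{\restriction}k$
for $u\in\operatorname{sp}(x)$; if $\ell(x)<k$, then $x$ is an edge and
$p_k(x)=\operatorname{sp}(x)$. The range is given the discrete topology.

\begin{lemma}\label{lem:pk}
Each $p_k$ is continuous. If $z\in\{x,\bar x\}$, then $p_k(x)=p_k(z)$ for all
$k$; otherwise $p_k(x)\ne p_k(z)$ for some $k$.
\end{lemma}

\begin{proof}
On $U_k(t,i)$ the map $p_k$ is constantly $t{\restriction}k$, so it is
continuous at vertices, and edges are isolated. Since $p_k(x)$ depends only on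
$\operatorname{sp}(x)$, we have $p_k(x)=p_k(\bar x)$. If
$z\notin\{x,\bar x\}$, then $\operatorname{sp}(x)\ne\operatorname{sp}(z)$ by
\eqref{eq:bar}. For vertices over $t\neq t'$ take $k=\ell(t,t')+1$. If at
least one of $x,z$ is an edge, take $k$ larger than the finite ones among
$\ell(x),\ell(z)$. Then the value of $p_k$ at each edge among $x,z$ is its
support, and at a vertex it is a sequence in $2^k$; so the two values differ.
\end{proof}

Consequently the function
\[
e(x,z)=\sum\{2^{-k}:k\in\omega,\ p_k(x)\ne p_k(z)\}
\]
on $X^2$ is continuous, being a uniform limit of finite sums of locally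
constant functions, and
\begin{equation}\label{eq:e}
e\ge0,\qquad e(x,z)=0\iff z\in\{x,\bar x\}.
\end{equation}

\subsection{Comparing labels}
For $x,z\in X$ put
\[
K(x,z)=\begin{cases}
(-1)^{\lambda_u(x)+\lambda_u(z)}&\text{if }
u\in\operatorname{sp}(x)\cap\operatorname{sp}(z),\\
0&\text{if }\operatorname{sp}(x)\cap\operatorname{sp}(z)=\emptyset .
\end{cases}
\]
This is well defined. If the supports have two common elements, then $x$ and
$z$ are edges with the same support. By \eqref{eq:bar} either $z=x$, and both
choices of $u$ give $1$, or $z=\bar x$, and both give $-1$. Clearly $K$ is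
symmetric, $K(x,x)=1$ and $K(x,\bar x)=-1$.

\begin{lemma}\label{lem:K}
$K$ is continuous on $X^2$.
\end{lemma}

\begin{proof}
We show that $K$ is locally constant. Pairs of edges are isolated. By symmetry
four cases remain.

\emph{At $((t,i),(t,i'))$.} For $x\in U_0(t,i)$ and $z\in U_0(t,i')$ the
element $t$ lies in both supports, with labels $i$ and $i'$. So
$K\equiv(-1)^{i+i'}$ on $U_0(t,i)\times U_0(t,i')$.

\emph{At $((t,i),(t',i'))$ with $t\ne t'$.} Let $n=\ell(t,t')+1$. For
$x\in U_n(t,i)$ and $z\in U_n(t',i')$, elements of $\operatorname{sp}(x)$
agree with $t$, and elements of $\operatorname{sp}(z)$ with $t'$, on the first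
$n$ coordinates. As $t{\restriction}n\ne t'{\restriction}n$, the supports are
disjoint, and $K\equiv0$ on $U_n(t,i)\times U_n(t',i')$.

\emph{At $((t,i),z)$ with $z$ an edge and $t\in\operatorname{sp}(z)$.} For
$x\in U_0(t,i)$ the element $t$ is common to both supports, so
$K(x,z)=(-1)^{i+\lambda_t(z)}$. Since $z$ is isolated, this suffices.

\emph{At $((t,i),z)$ with $z$ an edge and $t\notin\operatorname{sp}(z)$.} Take
$n>\ell(t,w)$ for both $w\in\operatorname{sp}(z)$. By \eqref{eq:avoid},
$\operatorname{sp}(x)\cap\operatorname{sp}(z)=\emptyset$ for
$x\in U_n(t,i)$, so $K(\cdot,z)\equiv0$ there. Again $z$ is isolated.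
\end{proof}

\begin{proposition}\label{prop:wcU}
The function $f=e+1-K:X^2\to[0,\infty)$ is continuous and
$f^{-1}(0)=\Delta$. Hence $X(M,v)$ is Hausdorff and wcU.
\end{proposition}

\begin{proof}
Continuity was just shown, and $e\ge0$, $1-K\ge0$. Clearly $f(x,x)=0$. If
$f(x,z)=0$, then $e(x,z)=0$ and $K(x,z)=1$. By \eqref{eq:e},
$z\in\{x,\bar x\}$, and $z\ne\bar x$ because $K(x,\bar x)=-1$; so $z=x$. Thus
$\Delta$ is closed in $X^2$, that is, $X$ is Hausdorff. Put
$\phi(x,y,z)=f(x,z)$. Then $\phi$ is continuous and
$\phi(x,y,x)=0\ne f(x,y)=\phi(x,y,y)$ for $x\ne y$.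
\end{proof}

\begin{remark}
The map $x\mapsto K(x,\cdot)$ is not continuous into $C^*(X)$ at any
nonisolated vertex $(t,i)$. Indeed, let $x\in U_0(t,i)$ be an edge over
$\{s,t\}$ and let $z$ be a vertex over $s$. Then $K(x,z)=\pm1$ while
$K((t,i),z)=0$, so $\|K(x,\cdot)-K((t,i),\cdot)\|\ge1$, however late $s$ and
$t$ split. Joint continuity survives because the offending point $z$ changes
with $x$: for a fixed vertex $z$ over $s\ne t$, \eqref{eq:avoid} gives
$K(x,z)=0$ for all $x\in U_n(t,i)$ as soon as $n>\ell(s,t)$.
\end{remark}

\section{A necessary condition for $X(M,v)$ to be cU}\label{sec:obstruction}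

We now turn the heuristic of Section~\ref{ssec:triangle} into a proof.

\subsection{Antisymmetric witnesses}

\begin{lemma}\label{lem:anti}
If $X$ is cU, there is a continuous $\psi:X^2\setminus\Delta\to C^*(X)$ such
that, for all $x\ne y$,
\[
\psi(y,x)=-\psi(x,y)\qquad\text{and}\qquad \psi(x,y)(x)-\psi(x,y)(y)>0 .
\]
\end{lemma}

\begin{proof}
Let $\psi_0$ witness that $X$ is cU. By \eqref{eq:eval} the function
$(x,y)\mapsto\psi_0(x,y)(x)-\psi_0(x,y)(y)$ is continuous. It has no zeros, so
its sign $\varepsilon(x,y)\in\{1,-1\}$ is locally constant. Hence
$\theta=\varepsilon\psi_0$ is continuous, and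
$\theta(x,y)(x)>\theta(x,y)(y)$ for all $x\neq y$. Put
$\psi(x,y)=\theta(x,y)-\theta(y,x)$. This is continuous and antisymmetric, and
\[
\psi(x,y)(x)-\psi(x,y)(y)=
[\theta(x,y)(x)-\theta(x,y)(y)]+[\theta(y,x)(y)-\theta(y,x)(x)]>0 .\qedhere
\]
\end{proof}

\subsection{The graphs $\Gamma_n$}
Given $n:M\to\omega$, $t\mapsto n_t$, let $\Gamma_n$ be the graph on $M$ in
which distinct $s,t$ are adjacent iff
\[
\ell(s,t)\ge\max(n_s,n_t).
\]
This says that the two edges of $X$ over $\{s,t\}$ lie in
$U_{n_s}(s,0)\cup U_{n_s}(s,1)$ and also in $U_{n_t}(t,0)\cup U_{n_t}(t,1)$.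
A triangle $r,s,t$, that is, a set of three distinct points of $M$, is
\emph{odd} if $v(r,s)+v(s,t)+v(t,r)=1$, and \emph{even} otherwise; it is a
triangle of $\Gamma_n$ if its points are pairwise adjacent.

\begin{proposition}\label{prop:necessary}
If $X(M,v)$ is cU, then there is $n:M\to\omega$ such that $\Gamma_n$ has no odd
triangle.
\end{proposition}

\begin{proof}
Let $\psi$ be as in Lemma~\ref{lem:anti}. For $t\in M$ put
\[
g_t=\psi\bigl((t,0),(t,1)\bigr),\qquad \delta_t=g_t(t,0)-g_t(t,1),
\]
so that $0<\delta_t\le2\|g_t\|$. The sets $U_n(t,0)\times U_n(t,1)$,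
$n\in\omega$, are disjoint from $\Delta$ and form a neighborhood base at
$((t,0),(t,1))$. By continuity of $\psi$ there we can choose $n_t$ such that
\begin{equation}\label{eq:nt}
\|\psi(x,y)-g_t\|<\delta_t/7\qquad\text{for all }
(x,y)\in U_{n_t}(t,0)\times U_{n_t}(t,1).
\end{equation}

\emph{Claim. If $s,t$ are adjacent in $\Gamma_n$, then
$\|g_s-(-1)^{v(s,t)}g_t\|<(\delta_s+\delta_t)/7$.}

To prove the claim, let $x$ be the edge over $\{s,t\}$ with $\lambda_s(x)=0$.
Then $\lambda_s(\bar x)=1$. As $\ell(s,t)\ge n_s$, we have
$(x,\bar x)\in U_{n_s}(s,0)\times U_{n_s}(s,1)$, so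
$\|\psi(x,\bar x)-g_s\|<\delta_s/7$ by \eqref{eq:nt}. By \eqref{eq:v},
$\lambda_t(x)=v(s,t)$, and $\ell(s,t)\ge n_t$. If $v(s,t)=0$, then
$(x,\bar x)\in U_{n_t}(t,0)\times U_{n_t}(t,1)$ and
$\|\psi(x,\bar x)-g_t\|<\delta_t/7$. If $v(s,t)=1$, then
$(\bar x,x)\in U_{n_t}(t,0)\times U_{n_t}(t,1)$, and by antisymmetry
$\|\psi(x,\bar x)+g_t\|=\|\psi(\bar x,x)-g_t\|<\delta_t/7$. In both cases the
claim follows from the triangle inequality.

Now suppose that $r,s,t$ is an odd triangle of $\Gamma_n$, named so that
$\delta_r$ is the largest of $\delta_r,\delta_s,\delta_t$. We go once around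
it. Put $\varepsilon_1=(-1)^{v(r,s)}$, $\varepsilon_2=(-1)^{v(s,t)}$ and
$\varepsilon_3=(-1)^{v(t,r)}$; oddness means that
$\varepsilon_1\varepsilon_2\varepsilon_3=-1$. Hence
\[
2g_r=g_r-\varepsilon_1\varepsilon_2\varepsilon_3g_r
=(g_r-\varepsilon_1g_s)+\varepsilon_1(g_s-\varepsilon_2g_t)
+\varepsilon_1\varepsilon_2(g_t-\varepsilon_3g_r),
\]
and three applications of the claim give
\[
2\|g_r\|<\tfrac17\bigl[(\delta_r+\delta_s)+(\delta_s+\delta_t)
+(\delta_t+\delta_r)\bigr]=\tfrac27(\delta_r+\delta_s+\delta_t)
\le\tfrac67\delta_r<\delta_r .
\]
This contradicts $\delta_r\le2\|g_r\|$.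
\end{proof}

The uniform norm is used when the estimates are added: the value of $g_r$ at
the two vertices over $r$ is carried around the triangle, although $(s,0)$ and
$(t,0)$ have neighborhoods whose points do not involve $r$ at all.

\subsection{The cliques of $\Gamma_n$}
To apply Proposition~\ref{prop:necessary} we need to know where to look for
triangles of $\Gamma_n$. Given $n:M\to\omega$ and a finite $0$--$1$ sequence
$\sigma$, put
\[
C_\sigma=\{t\in M\cap[\sigma]:n_t\le|\sigma|\}.
\]

\begin{lemma}\label{lem:cliques}
Any two distinct points of $C_\sigma$ are adjacent in $\Gamma_n$. Conversely,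
if $s,t$ are adjacent in $\Gamma_n$ and $k=\max(n_s,n_t)$, then
$s{\restriction}k=t{\restriction}k$, and $s,t\in C_{s\restriction k}$.
\end{lemma}

\begin{proof}
Distinct $s,t\in C_\sigma$ agree on the first $|\sigma|$ coordinates, so
$\ell(s,t)\ge|\sigma|\ge\max(n_s,n_t)$. Conversely, $\ell(s,t)\ge k$ means that
$s{\restriction}k=t{\restriction}k$, and $n_s,n_t\le k$.
\end{proof}

\section{The counterexample}\label{sec:example}

We take $M=2^\omega$. To choose $v$, look at a triangle $r,s,t$ in
$2^\omega$. Let $\sigma$ be the longest initial segment common to all three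
and $m=|\sigma|$. Two of the three points continue $\sigma$ by the same digit
and the remaining one, say $r$, by the other digit. Hence
\begin{equation}\label{eq:tripod}
\ell(r,s)=\ell(r,t)=m<\ell(s,t).
\end{equation}
So if $v(s,t)$ depends only on $\ell(s,t)$, the two equal levels cancel, and
the parity of the triangle is the label of its closest pair. The simplest
choice that gives both parities at arbitrarily late levels is
$v(s,t)=\ell(s,t)\bmod2$.

\begin{theorem}\label{thm:example}
Let $M=2^\omega$ and $v(s,t)=\ell(s,t)\bmod2$. Then $X(M,v)$ is wcU, with a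
zero-set diagonal, but not cU.
\end{theorem}

\begin{proof}
It is wcU with a zero-set diagonal by Proposition~\ref{prop:wcU}. By
Proposition~\ref{prop:necessary} it suffices to find, for an arbitrary
$n:2^\omega\to\omega$, an odd triangle of $\Gamma_n$.

Let $A_k=\{t:n_t\le k\}$. Since $2^\omega=\bigcup_kA_k$, the Baire category
theorem gives $k$ and $\sigma$ such that $A_k$ is dense in $[\sigma]$. It is
also dense in $[\sigma']$ for each extension $\sigma'$ of $\sigma$; so we may
assume that $m:=|\sigma|\ge k$. Then $A_k\cap[\sigma]\subseteq C_\sigma$, and
by Lemma~\ref{lem:cliques} any three points of $A_k\cap[\sigma]$ form a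
triangle of $\Gamma_n$.

Choose a finite sequence $\tau\supseteq\sigma^\frown0$ of odd length $q>m$. By
density there are
\[
s\in A_k\cap[\tau^\frown0],\qquad t\in A_k\cap[\tau^\frown1],\qquad
r\in A_k\cap[\sigma^\frown1].
\]
Then $\ell(s,t)=q$ and $\ell(r,s)=\ell(r,t)=m$, so the $v$-sum of the triangle
$r,s,t$ is $q+2m\equiv1$. It is odd.
\end{proof}

The remaining properties in Theorem~\ref{thm:A} hold for every $M$ and $v$. We
recall the definitions. A ($T_1$) space is zero-dimensional if it has a base
of clopen sets. A Moore space is a regular space with a development, that is,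
a sequence of open covers $\mathcal G_n$ such that for each $x$ the stars
$\bigcup\{G\in\mathcal G_n:x\in G\}$, $n\in\omega$, form a neighborhood base
at $x$. A space is metacompact if every open cover has an open refinement that
covers the space and is point-finite, that is, each point is in only finitely
many of its members.

\begin{proposition}\label{prop:properties}
Every $X(M,v)$ is zero-dimensional, Moore, metacompact and locally metrizable.
\end{proposition}

\begin{proof}
\emph{Zero-dimensional.} Singletons of edges are open, and they are closed
since $X$ is Hausdorff. We show that $U_n(t,i)$ is closed. Each edge outside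
it is isolated. The vertex $(t,1-i)$ has the neighborhood $U_0(t,1-i)$, which
is disjoint from $U_0(t,i)$. If $t'\ne t$ and $m>\ell(t,t')$, then by
\eqref{eq:avoid} no support of a point of $U_m(t',i')$ contains $t$, while all
supports of points of $U_n(t,i)$ do. So
$U_m(t',i')\cap U_n(t,i)=\emptyset$.

\emph{Moore.} A zero-dimensional space is regular. Let
\[
\mathcal G_n=\{U_n(t,i):(t,i)\in M\times\mathbb Z_2\}
\cup\{\{x\}:x\text{ an edge}\}.
\]
The only member of $\mathcal G_n$ that contains the vertex $(t,i)$ is
$U_n(t,i)$, so this is its star. If $x$ is an edge and $n>\ell(x)$, then $x$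
lies in no $U_n(t,i)$, and its star is $\{x\}$.

\emph{Metacompact.} Given an open cover, choose for each vertex $(t,i)$ one
set $U_n(t,i)$ contained in a member of the cover, and add the singletons of
all edges. The result is an open refinement that covers $X$. A vertex lies in
exactly one of its members. An edge lies in at most three: its singleton and
the sets chosen for its two endpoints.

\emph{Locally metrizable.} Edges are isolated. For a vertex $(t,i)$ put
$|x|=2^{-\ell(x)}$ for $x\in U_0(t,i)$, with $|(t,i)|=0$, and let
$\rho(x,z)=\max(|x|,|z|)$ for $x\ne z$ in $U_0(t,i)$, $\rho(x,x)=0$. This is a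
metric on $U_0(t,i)$, even an ultrametric. The closed ball of radius $2^{-n}$
about $(t,i)$ is $U_n(t,i)$, and $\rho(x,z)\ge|x|>0$ for an edge $x$ and all
$z\ne x$. So $\rho$ generates the topology of $U_0(t,i)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Combine Theorem~\ref{thm:example} and Proposition~\ref{prop:properties}.
\end{proof}

\section{Which spaces $X(M,v)$ are cU}\label{sec:class}

The condition in Proposition~\ref{prop:necessary} is also sufficient, and it
yields more than a cU witness. If all triangles of $\Gamma_n$ are even, the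
two sheets of the double cover can be named consistently near the vertices,
and then a single continuous function distinguishes $x$ from $\bar x$ for all
$x$.

\begin{theorem}\label{thm:class}
For $M\subseteq2^\omega$ and $v:[M]^2\to\mathbb Z_2$ the following are
equivalent:
\begin{itemize}
\item[(a)] $X(M,v)$ is cU;
\item[(b)] $X(M,v)$ is submetrizable;
\item[(c)] there is $n:M\to\omega$ such that $\Gamma_n$ has no odd triangle;
\item[(d)] there are $n:M\to\omega$ and $h:M\to\mathbb Z_2$ such that
$v(s,t)=h(s)+h(t)$ whenever $s\ne t$ and $\ell(s,t)\ge\max(n_s,n_t)$.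
\end{itemize}
\end{theorem}

\begin{proof}
(a)$\Rightarrow$(c) is Proposition~\ref{prop:necessary}, and
(b)$\Rightarrow$(a) was shown in Section~\ref{sec:intro}.

(c)$\Rightarrow$(d). Fix $n$ as in (c). In a single clique, a function $h$ is
found by fixing a point $r$ and putting $h(t)=h(r)+v(r,t)$; evenness of the
triangles through $r$ does the rest. By Lemma~\ref{lem:cliques}, $\Gamma_n$ is
a union of the cliques $C_\sigma$. We have to choose $h$ on all of them
compatibly, which we do level by level.

Let $M_k=\{t\in M:n_t\le k\}$ for $k\ge0$ and $M_{-1}=\emptyset$. By induction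
on $k$ we define $h$ on $M_k$ so that
\begin{equation}\label{eq:h}
v(s,t)=h(s)+h(t)\quad\text{for all }s,t\in M_k\text{ adjacent in }\Gamma_n .
\end{equation}
Suppose that $h$ is defined on $M_{k-1}$ and satisfies \eqref{eq:h} with $k-1$
in place of $k$. A point $t$ with $n_t=k$ lies in $C_\sigma$ for exactly one
$\sigma\in2^k$, namely $\sigma=t{\restriction}k$. So we can treat the sequences
$\sigma\in2^k$ with $C_\sigma\ne\emptyset$ separately. If possible, choose
$r\in C_\sigma$ with $n_r<k$; if there is none, let $r$ be any point of
$C_\sigma$ and put $h(r)=0$. For all $t\in C_\sigma\setminus\{r\}$ with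
$n_t=k$ put
\begin{equation}\label{eq:hr}
h(t)=h(r)+v(r,t).
\end{equation}
Equation \eqref{eq:hr} also holds for $t\in C_\sigma\setminus\{r\}$ with
$n_t<k$: if there is such a $t$, then $n_r<k$ by the choice of $r$, the points
$r,t$ are adjacent because both are in $C_\sigma$, and the induction hypothesis
applies to them in $M_{k-1}$.

It follows that $v(s,t)=h(s)+h(t)$ for all distinct $s,t\in C_\sigma$. If one
of them is $r$, this is \eqref{eq:hr}. Otherwise $r,s,t$ is a triangle of
$\Gamma_n$, hence even, and $v(s,t)=v(r,s)+v(r,t)=h(s)+h(t)$.

Finally let $s,t\in M_k$ be adjacent, not both in $M_{k-1}$. Then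
$\max(n_s,n_t)=k$, and by Lemma~\ref{lem:cliques} both lie in $C_\sigma$ with
$\sigma=s{\restriction}k$. So \eqref{eq:h} holds on $M_k$. As
$M=\bigcup_kM_k$, this defines $h$ on $M$, and (d) holds.

(d)$\Rightarrow$(b). Define $G:X\to\{1,-1\}$ as follows. For a vertex,
$G(t,i)=(-1)^{i+h(t)}$. For an edge $x$: if some $u\in\operatorname{sp}(x)$
satisfies $\ell(x)\ge n_u$, put
\[
G(x)=(-1)^{\lambda_u(x)+h(u)} ;
\]
if there is no such $u$, put $G(x)=(-1)^{\lambda_w(x)}$, where $w$ is the
lexicographically smaller element of $\operatorname{sp}(x)$. This is well
defined: if both elements $s,t$ of $\operatorname{sp}(x)$ qualify, then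
$\ell(s,t)\ge\max(n_s,n_t)$, and by \eqref{eq:v} and (d)
\[
\lambda_s(x)+h(s)+\lambda_t(x)+h(t)=v(s,t)+h(s)+h(t)=0 .
\]
Each edge $x\in U_{n_t}(t,i)$ has $\ell(x)\ge n_t$ and $\lambda_t(x)=i$, so
$G$ is constantly $(-1)^{i+h(t)}$ on $U_{n_t}(t,i)$. Hence $G$ is continuous.
The points $x$ and $\bar x$ have the same support and so fall under the same
case of the definition; by \eqref{eq:bar}, $G(\bar x)=-G(x)$ for all $x$. By
Lemma~\ref{lem:pk} the maps $p_k$ separate all pairs of points except the
pairs $x,\bar x$, and $G$ separates those. So $(G,p_0,p_1,p_2,\dots)$ is a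
continuous injection of $X$ into a countable product of discrete spaces, which
is metrizable.
\end{proof}

\section{The least cardinality of a counterexample}\label{sec:card}

For which $M$ can a bad $v$ be found? The following answer replaces Baire
category by counting, and the labels $\ell\bmod2$ by Sierpi\'nski's comparison
of a well-order with the lexicographic order. It rests on the following fact.

\begin{lemma}[Sierpi\'nski]\label{lem:sier}
The set $2^\omega$, ordered lexicographically, contains no strictly increasing
sequence of length $\omega_1$.
\end{lemma}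

\begin{proof}
Suppose that $(t_\alpha)_{\alpha<\omega_1}$ is strictly increasing. For each
$\alpha$ let $\sigma_\alpha$ be the longest common initial segment of
$t_\alpha$ and $t_{\alpha+1}$; then $\sigma_\alpha{}^\frown0\subset t_\alpha$
and $\sigma_\alpha{}^\frown1\subset t_{\alpha+1}$. There are only countably
many finite sequences, so $\sigma_\alpha=\sigma_\beta=\sigma$ for some
$\alpha<\beta$. Then $t_\beta$ extends $\sigma^\frown0$ and $t_{\alpha+1}$
extends $\sigma^\frown1$, so $t_\beta$ is smaller than $t_{\alpha+1}$. But
$\alpha+1\le\beta$, a contradiction.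
\end{proof}

\begin{theorem}\label{thm:card}
Let $M\subseteq2^\omega$. There is $v$ such that the wcU space $X(M,v)$ is not
cU if and only if $M$ is uncountable. Consequently $\omega_1$ is, in ZFC, the
least cardinality of a wcU space that is not cU.
\end{theorem}

\begin{proof}
A countable wcU space is separable, hence cU, as shown in
Section~\ref{sec:intro}. If $M$ is countable, so is $X(M,v)$; this proves
``only if''. (The condition of Theorem~\ref{thm:class} shows it too: if $M$ is
enumerated without repetition as $t_0,t_1,\dots$ and
$n_{t_k}>\ell(t_j,t_k)$ for all $j<k$, then $\Gamma_n$ has no adjacent pairs.)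

Now let $M$ be uncountable. Choose $M'\subseteq M$ with $|M'|=\omega_1$ and a
well-order $\prec$ of $M'$ in type $\omega_1$. For distinct $s,t\in M'$ let
$v(s,t)=0$ iff $\prec$ and the lexicographic order agree on $\{s,t\}$, and let
$v=0$ on all other pairs from $M$. If $B\subseteq M'$ is uncountable, then $v$
is not constantly $0$ on $[B]^2$: otherwise $B$, which has type $\omega_1$
under $\prec$, would form a lexicographically increasing sequence of length
$\omega_1$, contrary to Lemma~\ref{lem:sier}.

Suppose that $X(M,v)$ is cU and let $n$ be as in
Proposition~\ref{prop:necessary}. For some $k$ the set $\{t\in M':n_t\le k\}$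
is uncountable. As $2^k$ is finite, there is $\sigma\in2^k$ such that
\[
A=\{t\in M'\cap[\sigma]:n_t\le k\}\subseteq C_\sigma
\]
is uncountable. By Lemma~\ref{lem:cliques} all triangles in $A$ are triangles
of $\Gamma_n$, hence even. Fix $r\in A$. For some $i\in\mathbb Z_2$ the set
$B=\{t\in A\setminus\{r\}:v(r,t)=i\}$ is uncountable. For distinct $s,t\in B$
evenness gives $v(s,t)=v(r,s)+v(r,t)=2i=0$. So $v$ is constantly $0$ on
$[B]^2$, a contradiction.

For the last statement, countable wcU spaces are cU, as recalled above.
Applied to a set $M\subseteq2^\omega$ with $|M|=\omega_1$, the construction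
gives a wcU space of cardinality $\omega_1$ that is not cU.
\end{proof}

\section{A cover condition equivalent to cU}\label{sec:cover}

In every wcU space any two points are separated by a bounded continuous
function; what cU requires beyond this is that such functions can be pieced
together uniformly. This section makes that precise. For $g\in C^*(X)$ let
\[
T_g=\{(x,y)\in X^2:g(x)\ne g(y)\},
\]
an open subset of $X^2$ disjoint from $\Delta$. A \emph{locally finite
partition of unity} on a space $Z$ is a family of continuous functions
$q_\alpha:Z\to[0,1]$ with $\sum_\alpha q_\alpha=1$ such that every point of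
$Z$ has a neighborhood meeting only finitely many of the cozero sets
$\{q_\alpha>0\}$. It is \emph{subordinate} to a cover if each cozero set is
contained in a member of the cover. We use two standard facts: every open
cover of a paracompact Hausdorff space has a subordinate locally finite
partition of unity, and metrizable spaces are paracompact (Stone).

\begin{theorem}\label{thm:cover}
A space $X$ is cU if and only if
\begin{itemize}
\item[(N)] $X^2\setminus\Delta$ has a locally finite partition of unity
$(q_\alpha)$ such that each cozero set $\{q_\alpha>0\}$ is contained in some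
$T_{g_\alpha}$ with $g_\alpha\in C^*(X)$.
\end{itemize}
In particular, if $X$ is wcU and $X^2\setminus\Delta$ is paracompact, then $X$
is cU.
\end{theorem}

\begin{proof}
\emph{(N) implies cU.} The functions $g_\alpha$ cannot simply be averaged with
weights $q_\alpha$, since the differences $g_\alpha(x)-g_\alpha(y)$ might
cancel; so we correct their signs first. Let $s_\alpha(x,y)$ be the sign of
$g_\alpha(x)-g_\alpha(y)$ on $\{q_\alpha>0\}$. This difference is continuous
and nonzero there, so $s_\alpha$ is locally constant on this open set. Extend
$q_\alpha s_\alpha$ by $0$ to $X^2\setminus\Delta$. The result is continuous on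
$\{q_\alpha>0\}$, and also at points where $q_\alpha=0$, because its absolute
value is $q_\alpha$ everywhere. By local finiteness
\[
\psi(x,y)=\sum_\alpha q_\alpha(x,y)\,s_\alpha(x,y)\,g_\alpha
\]
is, locally, a finite sum of fixed elements of $C^*(X)$ with continuous scalar
coefficients. So it is continuous into $C^*(X)$. Moreover,
\[
\psi(x,y)(x)-\psi(x,y)(y)=\sum_\alpha q_\alpha(x,y)\,
|g_\alpha(x)-g_\alpha(y)|>0,
\]
since $q_\alpha(x,y)>0$ for some $\alpha$, and then
$g_\alpha(x)\ne g_\alpha(y)$.

\emph{cU implies (N).} Let $\psi$ witness that $X$ is cU. For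
$P=(x,y)\in X^2\setminus\Delta$ put $\delta(P)=|\psi(P)(x)-\psi(P)(y)|>0$,
which is continuous in $P$ by \eqref{eq:eval}. We transfer the problem to a
metric space by means of the continuous map
\[
\Psi:X^2\setminus\Delta\to C^*(X)\times(0,\infty),\qquad
\Psi(P)=(\psi(P),\delta(P)).
\]
Let $O_P=B(\psi(P),\delta(P)/8)\times(\delta(P)/2,\infty)$, where $B$ denotes
an open ball; this is an open set containing $\Psi(P)$. If $Q=(u,w)$ and
$\Psi(Q)\in O_P$, then $\|\psi(Q)-\psi(P)\|<\delta(P)/8$ and
$\delta(Q)>\delta(P)/2$, so
\[
|\psi(P)(u)-\psi(P)(w)|\ge\delta(Q)-2\cdot\frac{\delta(P)}8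
>\frac{\delta(P)}2-\frac{\delta(P)}4>0 .
\]
Hence $\Psi^{-1}(O_P)\subseteq T_{\psi(P)}$. The space $\bigcup_PO_P$ is
metrizable, hence paracompact, so it has a locally finite partition of unity
$(q'_\alpha)$ subordinate to $\{O_P\}$. For each $\alpha$ choose $P_\alpha$
with $\{q'_\alpha>0\}\subseteq O_{P_\alpha}$. Then the functions
$q_\alpha=q'_\alpha\circ\Psi$ form a locally finite partition of unity on
$X^2\setminus\Delta$, and (N) holds with $g_\alpha=\psi(P_\alpha)$.

\emph{The last statement.} Let $X$ be wcU, witnessed by a $\phi$ that is
bounded, as we may assume. Then $(a,b)\in T_{\phi(a,b,\cdot)}$ for all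
$a\ne b$, so the open sets $T_g$, $g\in C^*(X)$, cover $X^2\setminus\Delta$.
Also $X$ is Hausdorff, and hence so is $X^2\setminus\Delta$. If
$X^2\setminus\Delta$ is paracompact, this cover has a subordinate locally
finite partition of unity, which is (N).
\end{proof}

\begin{remark}
It follows that $X^2\setminus\Delta$ is not paracompact for the space
$X=X(2^\omega,\ell\bmod2)$ of Theorem~\ref{thm:example}, although $X$ is a
metacompact Moore space with a zero-set diagonal.
\end{remark}

\begin{thebibliography}{9}
\bibitem{GMS}
\emph{Generalized Metrizable Spaces},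
\url{http://www.auburn.edu/~gruengf/papers/genmetricfinalb.pdf}.
\end{thebibliography}

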